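\title{An $\omega$-categorical structure whose automorphism group is amenable and has no coprecompact extremely amenable subgroup}

\begin{abstract}
A.~Ivanov asked whether the automorphism group of an $\omega$-categorical structure, if it is amenable, must have a coprecompact extremely amenable subgroup. The answer is no. The example is the generic vector space over $\mathbb{F}_2$ carrying one alternating $m$-linear form $D_m$ for each $m\ge 2$. An extremely amenable subgroup must fix, for every $m$, a polynomial function of degree $m$ whose $m$-fold differences equal $D_m$, and so it has infinitely many orbits on vectors. Amenability follows from an explicit extension property for partial automorphisms. We also show that these polynomials form a metrizable, minimal, uniquely ergodic flow whose orbits are all meager and null, we determine the exact number of orbits forced by $D_2,\dots,D_N$, and we deduce that the universal minimal flow of the group is not metrizable.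
\end{abstract}

\section{The question}\label{sec:question}

Let $L$ be a countable first-order language and $\mathbb{M}$ a countably infinite $L$-structure; we write $\mathbb{M}$ also for its underlying set. The structure $\mathbb{M}$ is \emph{$\omega$-categorical} if every countable $L$-structure with the same theory is isomorphic to it. By the Ryll-Nardzewski theorem, this holds if and only if $G=\operatorname{Aut}(\mathbb{M})$ has finitely many orbits on $\mathbb{M}^n$ for every $n$. We use $\omega$-categoricity only in this form.

We give $G$ the topology of pointwise convergence. It is then a Polish group, and the stabilizers $G_{\bar a}$ of finite tuples $\bar a$ are open subgroups that form a basis of neighborhoods of the identity. Subgroups of $G$ carry the subspace topology. A \emph{flow} of a topological group is a continuous action on a nonempty compact Hausdorff space. The group is \emph{amenable} if each of its flows carries an invariant Borel probability measure, and \emph{extremely amenable} if each of its flows has a fixed point. A fixed point carries an invariant Dirac measure, so extremely amenable groups are amenable.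

A closed subgroup $H$ of a topological group $G$ is \emph{coprecompact} if $G/H$ is precompact: for every open neighborhood $U$ of the identity there is a finite $\Sigma\subseteq G$ with $G=U\Sigma H$. For automorphism groups this is a condition on orbits.

\begin{lemma}\label{lem:copre}
Let $\mathbb{M}$ be $\omega$-categorical and $G=\operatorname{Aut}(\mathbb{M})$. A closed subgroup $H\le G$ is coprecompact if and only if $H$ has finitely many orbits on $\mathbb{M}^n$ for every $n$.
\end{lemma}

\begin{proof}
Every neighborhood of the identity contains some $G_{\bar a}$, so it suffices to test $U=G_{\bar a}$. Taking inverses, $G=G_{\bar a}\Sigma H$ is equivalent to $G=H\Sigma^{-1}G_{\bar a}$, which is equivalent to $G\bar a=H\Sigma^{-1}\bar a$. Hence $H$ is coprecompact if and only if every $G$-orbit of tuples is a finite union of $H$-orbits, and there are finitely many $G$-orbits on each $\mathbb{M}^n$.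
\end{proof}

Equivalently, $H=\operatorname{Aut}(\mathbb{M}^*)$ for an $\omega$-categorical expansion $\mathbb{M}^*$ of $\mathbb{M}$: name each $H$-orbit of tuples by a new relation symbol, and use that $H$ is closed. The following question appears in \cite{ACS}.

\medskip
\noindent\textbf{Question} (A.~Ivanov). \emph{If $\mathbb{M}$ is $\omega$-categorical and $\operatorname{Aut}(\mathbb{M})$ is amenable, is there a coprecompact extremely amenable subgroup $H\le\operatorname{Aut}(\mathbb{M})$?}
\medskip

Two simple groups frame the question. A compact group $G$ is amenable, since Haar measure can be pushed forward along an orbit map, and its trivial subgroup is extremely amenable and coprecompact, since finitely many translates $Ug$ cover $G$. The question asks whether an amenable $\operatorname{Aut}(\mathbb{M})$ always resembles this case once the trivial subgroup is replaced by an extremely amenable one. Without $\omega$-categoricity it need not. The automorphism group of $\mathbb{Z}$ with the successor function is the discrete group $\mathbb{Z}$. It is amenable: if $T$ generates the action, any weak* cluster point of $\frac1n\sum_{i<n}\delta_{T^iy}$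 is invariant. Its coprecompact subgroups are the subgroups $n\mathbb{Z}$ of finite index, and $n\mathbb{Z}$ acts on $\mathbb{Z}/2n\mathbb{Z}$ without fixed points.

For $\omega$-categorical $\mathbb{M}$ the natural test flows consist of relations. The group $G$ acts on the compact space $\{0,1\}^{\mathbb{M}^n}$ of $n$-ary relations on $\mathbb{M}$, and every nonempty closed invariant subset $Y$ is a flow. An extremely amenable $H\le G$ must preserve some relation in $Y$, while a coprecompact $H$ preserves only finitely many $n$-ary relations in total. The linear orders on $\mathbb{M}$ form such a flow, so every extremely amenable subgroup preserves a linear order. This demand is cheap. If $\mathbb{M}$ is a set with no structure, a dense order without endpoints leaves the stabilizer $\operatorname{Aut}(\mathbb{Q},<)$, which has finitely many orbits on $n$-tuples for each $n$. Since an $\omega$-categorical structure has only finitely many invariant relations in each arity, one might guess that it makes only finitely many such demands in each arity, that each of them is cheap, and that the answer is yes.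

The guess fails at one point: an invariant relation of large arity $m$, invisible on shorter tuples, can produce a flow of \emph{unary} relations. With one such relation for each $m$, the structure stays $\omega$-categorical, but an extremely amenable subgroup must preserve infinitely many different unary relations. The answer to the question is therefore no, once such a structure is found with an amenable automorphism group.

\section{The example and the results}\label{sec:example}

Throughout, $F=\mathbb{F}_2$, $[m]=\{1,\dots,m\}$, and \emph{space} means vector space over $F$.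

\subsection{Alternating forms}
An $m$-linear form $D\colon W^m\to F$ is \emph{alternating} if it vanishes whenever two arguments are equal. Expanding $D(\dots,u+v,\dots,u+v,\dots)=0$ shows that $D$ is symmetric, because $-1=1$. It vanishes on linearly dependent tuples: write one argument as a sum of others and expand. Let $(e_i)_{i\in\Omega}$ be a basis of $W$ with coordinate functionals $x_i$. For an $m$-subset $I\subseteq\Omega$ the value $D(e_i:i\in I)$ is well defined by symmetry, and expanding all arguments in the basis gives
\begin{equation}\label{eq:det}
D=\sum_{|I|=m}D(e_i:i\in I)\,{\det}_I,\qquad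
{\det}_I(h_1,\dots,h_m)=\sum_{\sigma\colon[m]\to I\ \mathrm{bijective}}\ \prod_{j=1}^m x_{\sigma(j)}(h_j).
\end{equation}
Here $\det_I$ is the determinant of the matrix $(x_i(h_j))_{j\in[m],\,i\in I}$, since signs play no role over $F$. It is alternating, and $\det_I(e_j:j\in J)$ is $1$ for $J=I$ and $0$ for every other $m$-subset $J$. Thus an alternating $m$-linear form is the same thing as an arbitrary $F$-valued function on the $m$-subsets of a basis.

\subsection{The structure}
We recall Fra\"{\i}ss\'e's theorem. Let $\mathcal{K}$ be a class of finite structures in a countable language, closed under isomorphism, with countably many isomorphism types. Suppose that $\mathcal{K}$ is hereditary (closed under substructures), that any two members embed in a third, and that $\mathcal{K}$ has amalgamation: if $A\subseteq B$ and $A\subseteq C$ are in $\mathcal{K}$, then $B$ and $C$ embed in some member of $\mathcal{K}$ by maps that agree on $A$. Then there is a countable structure $\mathbb{M}$, the \emph{Fra\"{\i}ss\'e limit} of $\mathcal{K}$, with these properties. It is \emph{locally finite} (a union of a chain of finite substructures);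 its \emph{age} is $\mathcal{K}$ (its finite substructures are, up to isomorphism, the members of $\mathcal{K}$); it is \emph{ultrahomogeneous} (isomorphisms between finite substructures extend to automorphisms); and it has the \emph{extension property}: if $A\le\mathbb{M}$ is finite and $A\subseteq B\in\mathcal{K}$, then $B$ embeds in $\mathbb{M}$ by a map that is the identity on $A$. A back-and-forth argument shows that every countable locally finite structure with age $\mathcal{K}$ and the extension property is isomorphic to $\mathbb{M}$.

From now on $\mathcal{K}$ is the class of finite spaces equipped with a sequence $(D_m)_{m\ge2}$, where $D_m$ is an alternating $m$-linear form. The language consists of $+$, $0$ and, for each $m\ge2$, an $m$-ary relation symbol for $\{D_m=1\}$. Substructures are subspaces, and embeddings are injective linear maps that preserve all $D_m$. The class is hereditary. On a space of dimension $r$ we have $D_m=0$ for $m>r$, so there are finitely many isomorphism types in each dimension. To amalgamate $B$ and $C$ over $A$, extend a basis of $A$ to bases $\mathcal{B}$ of $B$ and $\mathcal{C}$ of $C$, take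 the space $B\oplus_AC$ with basis $\mathcal{B}\cup\mathcal{C}$ (the two bases share only the basis of $A$), and define $D_m$ on an $m$-subset of this basis as in $B$ if the subset lies in $\mathcal{B}$, as in $C$ if it lies in $\mathcal{C}$, and as $0$ otherwise. By \eqref{eq:det} this form restricts to the given forms on $B$ and $C$. Joint embedding is the case $A=0$.

Let $\mathbb{M}=(V;(D_m)_{m\ge2})$ be the Fra\"{\i}ss\'e limit of $\mathcal{K}$ and $G=\operatorname{Aut}(\mathbb{M})$. Then $V$ is a countably infinite space, each $D_m$ is an alternating $m$-linear form on $V$, and $D_m\ne0$, because the age contains an $m$-dimensional space with $D_m=\det_{[m]}$.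

\begin{proposition}\label{prop:omega}
The structure $\mathbb{M}$ is $\omega$-categorical, and $G$ is transitive on $V\setminus\{0\}$.
\end{proposition}

\begin{proof}
Attach to $(a_1,\dots,a_n)\in V^n$ the set of linear relations among the $a_i$ and the values $D_m(a_i:i\in I)$ for $I\subseteq[n]$, $|I|=m\ge2$. There are finitely many possibilities for these data. If $\bar a$ and $\bar b$ have the same data, then $a_i\mapsto b_i$ defines a linear isomorphism between the spans. It preserves each $D_m$: by multilinearity it suffices to test tuples of the $a_i$, and tuples with a repeated index give $0$ on both sides. By ultrahomogeneity $\bar a$ and $\bar b$ lie in one orbit. For $n=1$ the data record only whether $a_1=0$.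
\end{proof}

This proof is the first use of the alternating property: $D_m$ cannot be seen on tuples of length less than $m$, so infinitely many forms cost only finitely many orbits in each arity.

\subsection{Primitives}
For a function $Q\colon W\to F$ on a space $W$ and $h\in W$ put $(\Delta_hQ)(x)=Q(x+h)+Q(x)$. These operators commute, and by induction on $m$
\begin{equation}\label{eq:diff}
\Delta_{h_1}\cdots\Delta_{h_m}Q(x)=\sum_{J\subseteq[m]}Q\Big(x+\sum_{j\in J}h_j\Big).
\end{equation}
We call $Q$ a \emph{primitive} of the $m$-linear form $D$ if $\Delta_{h_1}\cdots\Delta_{h_m}Q(x)=D(h_1,\dots,h_m)$ for all $x,h_1,\dots,h_m\in W$. Since $\Delta_h\Delta_hQ(x)=2Q(x)+2Q(x+h)=0$, only alternating forms can have primitives. For $m\ge2$ let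
\[
X_m=\{Q\in F^V: Q\text{ is a primitive of }D_m\},\qquad X_m^0=\{Q\in X_m:Q(0)=0\},\qquad X^0=\prod_{m\ge2}X^0_m ,
\]
with the product topology and the action $(gQ)(x)=Q(g^{-1}x)$, taken coordinatewise on $X^0$. A primitive of $D_m$ is a unary relation on $\mathbb{M}$, whatever $m$ is. The set $X_m$ is the disjoint union of $X^0_m$ and $X^0_m+1$, and since $G$ fixes $0$, a subgroup that fixes $Q\in X_m$ fixes $Q+Q(0)\in X_m^0$.

\begin{theorem}\label{thm:main}
The structure $\mathbb{M}$ is $\omega$-categorical and $G$ is amenable. If a subgroup $H\le G$, closed or not, has a fixed point in $X_m$ for infinitely many $m$ (in particular, if $H$ is extremely amenable), then $H$ has infinitely many orbits on $\mathbb{M}$. Hence $G$ has no coprecompact extremely amenable subgroup.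
\end{theorem}

A flow is \emph{minimal} if every orbit is dense, and \emph{uniquely ergodic} if it carries exactly one invariant Borel probability measure. The \emph{universal minimal flow} of $G$ is the minimal $G$-flow, unique up to isomorphism, that maps onto every minimal $G$-flow by a continuous equivariant map.

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(1)] $X^0$ is a metrizable, minimal, uniquely ergodic $G$-flow, and every $G$-orbit on it is meager and null for the invariant measure.
\item[(2)] If $H\le G$ has a fixed point in each of $X_2,\dots,X_N$, then $H$ has at least $2^{N-1}$ orbits on $\mathbb{M}\setminus\{0\}$. This is sharp: for each $N$ some closed coprecompact $H_N\le G$ has fixed points in $X_2,\dots,X_N$ and exactly $2^{N-1}$ orbits on $\mathbb{M}\setminus\{0\}$.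
\item[(3)] The universal minimal flow of $G$ is not metrizable.
\end{enumerate}
\end{theorem}

Part (2) shows that the guess of Section~\ref{sec:question} is right about any finite number of the flows $X_m$: one coprecompact subgroup has fixed points in all of them. Each new form doubles the number of orbits that are forced, and the counterexample needs all the forms.

\begin{example}[the case $m=2$]\label{ex:two}
On the plane with $D_2=\det_{\{1,2\}}$ we have $\Delta_h(x_1x_2)=h_1x_2+h_2x_1+h_1h_2$ and $\Delta_{h'}\Delta_h(x_1x_2)=h_1h_2'+h_2h_1'=D_2(h,h')$, where $h_i=x_i(h)$ and $h_i'=x_i(h')$. So $x_1x_2$ is a primitive of $D_2$, and so is $x_1x_2+\alpha x_1+\beta x_2+\gamma$ for all $\alpha,\beta,\gamma\in F$. Summing over pairs of basis vectors of $V$, we see that $\sum_{i<j}D_2(e_i,e_j)x_ix_j$ lies in $X_2^0$.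

This primitive depends on the basis, and no primitive is canonical. Let $Q\in X^0_2$. Then $D_2(h,h')=Q(h+h')+Q(h)+Q(h')$. If $Q$ took a constant value $a$ on $V\setminus\{0\}$, then $D_2(h,h')=3a=a$ for all independent $h,h'$; but $\mathbb{M}$ contains planes with $D_2=0$ and planes with $D_2\neq0$. So $Q$ takes both values on nonzero vectors, and a subgroup that fixes $Q$ has at least two orbits on $V\setminus\{0\}$, where $G$ has one.

Characteristic $2$ is what prevents a canonical choice. Over a field in which $2$ is invertible, a symmetric bilinear form $D$ has the function $Q(x)=D(x,x)/2$, with $Q(x+h+h')-Q(x+h)-Q(x+h')+Q(x)=D(h,h')$, and every automorphism of $D$ fixes it.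
\end{example}

The flows $X^0_m$ obstruct extreme amenability but not amenability: $X^0_m$ is a coset of a compact subgroup of $F^V$, and the Haar measure on this coset is $G$-invariant (Section~\ref{sec:flow}). That $G$ is amenable, which concerns all flows, is a separate matter and occupies Section~\ref{sec:amenable}. Sections~\ref{sec:poly}--\ref{sec:amenable} prove Theorem~\ref{thm:main}. Section~\ref{sec:equi} proves an equidistribution lemma, from which Sections~\ref{sec:flow} and \ref{sec:count} derive Theorem~\ref{thm:strong}.

\section{Primitives as polynomials}\label{sec:poly}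

Example~\ref{ex:two} suggests that a primitive of $D_m$ is a polynomial of degree $m$ whose top coefficients are dictated by $D_m$ and whose lower coefficients are free. This is correct. Let $W$ be a space with basis $(e_i)_{i\in\Omega}$ and coordinates $x_i$. For finite $I\subseteq\Omega$ put $e_I=\sum_{i\in I}e_i$ and $x^I=\prod_{i\in I}x_i$, so that $e_\emptyset=0$ and $x^\emptyset=1$. Every vector is $e_J$ for a unique finite $J$, and $x^I(e_J)=1$ if and only if $I\subseteq J$; hence a sum $\sum_Ia_Ix^I$ over all finite $I$ has finitely many nonzero terms at each vector. We shall use several times the following parity count for finite sets $K$ and $I$: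
\begin{equation}\label{eq:parity}
\text{the number of }J\text{ with }K\subseteq J\subseteq I\text{ is }2^{|I\setminus K|}\text{ or }0,\text{ and it is odd only if }K=I.
\end{equation}

\begin{lemma}\label{lem:poly}
\begin{enumerate}
\item[(a)] Every $Q\colon W\to F$ can be written in exactly one way as $Q=\sum_Ia_Ix^I$, namely with $a_I=\sum_{J\subseteq I}Q(e_J)$.
\item[(b)] Let $D$ be an alternating $m$-linear form on $W$. Then $Q$ is a primitive of $D$ if and only if $a_I=D(e_i:i\in I)$ for $|I|=m$ and $a_I=0$ for $|I|>m$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The equation $Q=\sum_Ia_Ix^I$ says that $Q(e_J)=\sum_{I\subseteq J}a_I$ for all $J$. By \eqref{eq:parity}, $\sum_{J\subseteq I}\sum_{K\subseteq J}a_K=a_I$, so the map $(a_I)_I\mapsto(\sum_{I\subseteq J}a_I)_J$ is its own inverse.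

(b) By \eqref{eq:diff}, $a_I$ is the value at $0$ of the $|I|$-fold difference of $Q$ in the directions $e_i$, $i\in I$. If $Q$ is a primitive of $D$, this is $D(e_i:i\in I)$ for $|I|=m$. The $m$-fold differences are constant functions, so all higher differences vanish and $a_I=0$ for $|I|>m$.

For the converse we compute the $m$-fold differences of a monomial $x^I$ with $|I|\le m$. Put $h_0=x$. By \eqref{eq:diff},
\[
\Delta_{h_1}\cdots\Delta_{h_m}x^I(x)=\sum_{J\subseteq[m]}\ \prod_{i\in I}\ \sum_{j\in J\cup\{0\}}x_i(h_j)
=\sum_{J\subseteq[m]}\ \sum_{\tau\colon I\to J\cup\{0\}}\ \prod_{i\in I}x_i(h_{\tau(i)}).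
\]
A map $\tau\colon I\to\{0,\dots,m\}$ occurs once for each $J$ with $\tau(I)\setminus\{0\}\subseteq J\subseteq[m]$. By \eqref{eq:parity} its term survives only if $\tau(I)\supseteq[m]$. For $|I|<m$ there is no such $\tau$, and the difference is $0$. For $|I|=m$ such $\tau$ are the bijections $I\to[m]$, and the difference is $\det_I(h_1,\dots,h_m)$. Now let $Q$ have coefficients as in (b). Given $x,h_1,\dots,h_m$, choose a finite $\Omega_0\subseteq\Omega$ whose basis vectors span all of them. Monomials $x^I$ and determinants $\det_I$ with $I\not\subseteq\Omega_0$ vanish on this span, so we may sum over $I\subseteq\Omega_0$, and \eqref{eq:det} gives $\Delta_{h_1}\cdots\Delta_{h_m}Q(x)=D(h_1,\dots,h_m)$.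
\end{proof}

Since $a_\emptyset=Q(0)$, the primitives of $D$ that vanish at $0$ correspond bijectively to arbitrary families $(a_I)_{1\le|I|<m}$; we call these $a_I$ the \emph{free coefficients}. Note also that $a_I$ depends only on the restriction of $Q$ to the span of the $e_i$, $i\in I$.

\section{Extremely amenable subgroups have infinitely many orbits}\label{sec:ea}

\begin{proposition}\label{prop:flows}
The spaces $X_m$, $X^0_m$ and $X^0$ are metrizable $G$-flows.
\end{proposition}

\begin{proof}
The space $F^V$ is compact and, since $V$ is countable, metrizable. The action of $G$ on it is continuous: for fixed $x$, the value $Q(g^{-1}x)$ equals $Q_0(g_0^{-1}x)$ on the open set of pairs $(g,Q)$ with $g(g_0^{-1}x)=x$ and $Q(g_0^{-1}x)=Q_0(g_0^{-1}x)$. By \eqref{eq:diff}, each condition in the definition of $X_m$ involves finitely many values of $Q$, so $X_m$ and $X^0_m$ are closed. They are nonempty by Lemma~\ref{lem:poly}. They are invariant, because $g\in G$ is linear and preserves $D_m$: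
\[
\Delta_{h_1}\cdots\Delta_{h_m}(gQ)(x)=(\Delta_{g^{-1}h_1}\cdots\Delta_{g^{-1}h_m}Q)(g^{-1}x)=D_m(g^{-1}h_1,\dots,g^{-1}h_m)=D_m(h_1,\dots,h_m).
\]
A countable product of metrizable flows is a metrizable flow.
\end{proof}

\begin{proposition}\label{prop:orbits}
If $H\le G$ has a fixed point in $X_m$ for infinitely many $m$, then $H$ has infinitely many orbits on $\mathbb{M}$. This applies to every extremely amenable $H\le G$.
\end{proposition}

\begin{proof}
The sets $X_m$ are pairwise disjoint. Indeed, let $m<m'$ and $Q\in X_m\cap X_{m'}$. The $m$-fold differences of $Q$ are constant, so its $m'$-fold differences vanish, which means $D_{m'}=0$; but $D_{m'}\ne0$ on $\mathbb{M}$. So the fixed points are infinitely many distinct $H$-invariant functions $V\to F$. An invariant function is constant on orbits, and $t<\infty$ orbits would allow at most $2^t$ of them. If $H$ is extremely amenable, it has a fixed point in every $X_m$, since $X_m$ is an $H$-flow by restriction.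
\end{proof}

From fixed points in $X_2,\dots,X_N$ this count yields only $2^t\ge N-1$. The true bound in Theorem~\ref{thm:strong}(2) requires knowing that the values of the primitives are independent of one another, which is the content of Section~\ref{sec:equi}.

\section{Amenability}\label{sec:amenable}

A finite group has an invariant measure on every flow: the uniform measure on an orbit. To imitate this for $G$ we approximate finitely many elements of $G$, on a finite subspace, by elements of one finite group. The tool is the following extension property for partial automorphisms.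

\begin{lemma}\label{lem:eppa}
For every $B\in\mathcal{K}$ there are $C\in\mathcal{K}$ and an embedding $\iota\colon B\to C$ such that for every isomorphism $p\colon A\to A'$ between subspaces of $B$ there is $\hat p\in\operatorname{Aut}(C)$ with $\hat p(\iota(a))=\iota(p(a))$ for all $a\in A$.
\end{lemma}

We first deduce amenability and then prove the lemma.

\begin{proposition}\label{prop:amenable}
The group $G$ is amenable.
\end{proposition}

\begin{proof}
Let $Y$ be a $G$-flow. The regular Borel probability measures on $Y$ form a weak* compact space, in which the sets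
\[
\Big\{\mu:\Big|\int f(gy)\,d\mu(y)-\int f\,d\mu\Big|\le\varepsilon\Big\}\qquad(g\in G,\ f\in C(Y,\mathbb{R}),\ \varepsilon>0)
\]
are closed. A measure $\mu$ in all of them is invariant, because $\mu$ and its image under the homeomorphism $g$ are regular and give the same integral to every continuous function. By compactness it suffices, given $g_1,\dots,g_n\in G$, $f_1,\dots,f_l\in C(Y,\mathbb{R})$ and $\varepsilon>0$, to find one $\mu$ in the sets for all pairs $(g_i,f_s)$ and this $\varepsilon$.

The functions $(w,y)\mapsto f_s(wy)-f_s(y)$ are continuous and vanish for $w=1$. So each $y\in Y$ has an open neighborhood $O_y$, with a neighborhood $U_y$ of $1$, such that they are less than $\varepsilon$ in absolute value on $U_y\times O_y$. Cover $Y$ by finitely many $O_y$ and intersect the corresponding $U_y$. The intersection contains the pointwise stabilizer of a finite subspace $E\le\mathbb{M}$, so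
\begin{equation}\label{eq:unif}
|f_s(wy)-f_s(y)|<\varepsilon\quad\text{for all }s,\text{ all }y\in Y\text{ and all }w\in G\text{ fixing }E\text{ pointwise.}
\end{equation}
Let $B\le\mathbb{M}$ be a finite subspace containing $E$ and all $g_i^{-1}E$. Take $C$ as in Lemma~\ref{lem:eppa}, identify $B$ with $\iota(B)$, and embed $C$ in $\mathbb{M}$ over $B$ by the extension property. Then $B\le C\le\mathbb{M}$, and each restriction $g_i\colon g_i^{-1}E\to E$ extends to an element $p_i$ of the finite group $\Gamma=\operatorname{Aut}(C)$. In particular $p_i^{-1}x=g_i^{-1}x$ for $x\in E$.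

By ultrahomogeneity each $\gamma\in\Gamma$ extends to some $\tilde\gamma\in G$. Fix $y_0\in Y$ and let $\mu=\frac1{|\Gamma|}\sum_{\gamma\in\Gamma}\delta_{\tilde\gamma y_0}$. The map $\gamma\mapsto\tilde\gamma$ need not be a homomorphism, but by \eqref{eq:unif} only its behavior over $E$ matters. Put $w=g_i\,\tilde\gamma\,(\widetilde{p_i\gamma})^{-1}$. For $x\in E\subseteq C$ we have $(\widetilde{p_i\gamma})^{-1}x=\gamma^{-1}p_i^{-1}x\in C$, hence $wx=g_i\gamma\gamma^{-1}p_i^{-1}x=g_ig_i^{-1}x=x$. Since $g_i\tilde\gamma y_0=w\,\widetilde{p_i\gamma}\,y_0$, \eqref{eq:unif} gives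
\[
|f_s(g_i\tilde\gamma y_0)-f_s(\widetilde{p_i\gamma}\,y_0)|<\varepsilon .
\]
Average over $\gamma\in\Gamma$. The first terms average to $\int f_s(g_iy)\,d\mu(y)$. The second terms average to $\int f_s\,d\mu$, because $\gamma\mapsto p_i\gamma$ is a bijection of $\Gamma$.
\end{proof}

The difficulty in Lemma~\ref{lem:eppa} is that the forms on $B$ distinguish vectors that a partial isomorphism may identify. The remedy is to place $B$ as a graph inside a fixed space that has many automorphisms.

\begin{example}\label{ex:eppa}
Let $B=F^3$ with $D_2=\det_{\{1,2\}}$ and $D_3=0$, and let $p$ send $e_2$ to $e_3$. No automorphism of $B$ extends $p$, since $D_2(e_2,e_1)=1$ while $D_2(e_3,\cdot)=0$. Let $C=B\oplus B^*$ with $D_2^C((v,f),(v',f'))=f(v')+f'(v)$ and all other forms zero. Let $b\colon B\to B^*$ be linear with $b(e_2)=x_1$ and $b(e_1)=b(e_3)=0$, and put $\iota(v)=(v,b(v))$. This is an embedding, since $D_2^C(\iota v,\iota v')=x_2(v)x_1(v')+x_2(v')x_1(v)=D_2(v,v')$. The space $C$ has two kinds of automorphisms: the maps $(v,f)\mapsto(Pv,f\circ P^{-1})$ for \emph{every} $P\in GL(B)$, and the shears $(v,f)\mapsto(v,f+c(v))$ for linear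 $c\colon B\to B^*$ with $c(v)(v')+c(v')(v)=0$. Let $P$ swap $e_2$ and $e_3$ and fix $e_1$. It sends $\iota(e_2)=(e_2,x_1)$ to $(e_3,x_1)$, which misses $\iota(e_3)=(e_3,0)$ by $x_1$. So we need a shear with $c(e_3)=x_1$. Taking $c(e_1)=x_3$ and $c(e_2)=0$ gives $c(v)(v')=x_3(v)x_1(v')+x_1(v)x_3(v')$, which is symmetric, as required.
\end{example}

In general, let $V_0$ be a finite space and $\Lambda^m$ the space of alternating $m$-linear forms on $V_0$, so that $\Lambda^1=V_0^*$. For $m\ge2$ and linear $c\colon V_0\to\Lambda^{m-1}$ put
\[
(\operatorname{Alt}c)(v_1,\dots,v_m)=\sum_{i=1}^mc(v_i)(v_1,\dots,\widehat{v_i},\dots,v_m),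
\]
where the hat marks an omitted argument. This is an $m$-linear form, and it depends linearly on $c$. It is alternating: if $v_i=v_j$, every term other than the $i$-th and the $j$-th has a repeated argument, and those two are equal by symmetry, so they cancel. The next lemma supplies the graph (part (a) with $U=0$) and the shear (part (b)).

\begin{lemma}\label{lem:alt}
Let $U\le V_0$ and $m\ge2$.
\begin{enumerate}
\item[(a)] If $\omega\in\Lambda^m$ vanishes on $U^m$, then $\omega=\operatorname{Alt}c$ for some linear $c\colon V_0\to\Lambda^{m-1}$ with $c|_U=0$.
\item[(b)] If a linear map $c^0\colon U\to\Lambda^{m-1}$ satisfies $\sum_ic^0(u_i)(u_1,\dots,\widehat{u_i},\dots,u_m)=0$ for all $u_1,\dots,u_m\in U$, then $c^0$ extends to a linear $c\colon V_0\to\Lambda^{m-1}$ with $\operatorname{Alt}c=0$.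
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take a basis $e_1,\dots,e_r$ of $V_0$ such that $e_1,\dots,e_s$ is a basis of $U$. By \eqref{eq:det}, $\omega$ is a sum of forms $\det_I$ with $|I|=m$ and $I\not\subseteq[s]$, so we may assume $\omega=\det_I$. Pick $i\in I$ with $i>s$, and let $c(e_i)=\det_{I\setminus\{i\}}$ and $c(e_j)=0$ for $j\ne i$. Then $c|_U=0$. For an $m$-subset $J$, the value $(\operatorname{Alt}c)(e_j:j\in J)$ is $0$ if $i\notin J$ and is $\det_{I\setminus\{i\}}(e_j:j\in J\setminus\{i\})$ if $i\in J$. It is therefore $1$ exactly when $J=I$, and $\operatorname{Alt}c=\det_I$.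

(b) Extend $c^0$ to any linear $c'$ on $V_0$. Then $\operatorname{Alt}c'$ vanishes on $U^m$, so (a) gives $c''$ with $c''|_U=0$ and $\operatorname{Alt}c''=\operatorname{Alt}c'$. Take $c=c'+c''$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:eppa}]
Write $B=(V_0,(D_m))$ and $r=\dim V_0$; the index $m$ runs over $2\le m\le r$ unless we say otherwise. Let $C$ be the space $W=V_0\oplus\bigoplus_m\Lambda^{m-1}$ with the forms
\[
D_m^C(w_1,\dots,w_m)=\sum_{i=1}^mf_{i,m}(v_1,\dots,\widehat{v_i},\dots,v_m),\qquad w_i=(v_i,(f_{i,m})_m),
\]
and $D_m^C=0$ for $m>r$. Each term is linear in each $w_j$, through $f_{j,m}$ or through $v_j$, and $D_m^C$ is alternating by the cancellation used for $\operatorname{Alt}c$. So $C\in\mathcal{K}$; it depends only on $V_0$.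

By Lemma~\ref{lem:alt}(a) choose linear $b_m\colon V_0\to\Lambda^{m-1}$ with $\operatorname{Alt}b_m=D_m$, and let $\iota(v)=(v,(b_m(v))_m)$. This map is linear and injective, $D_m^C(\iota v_1,\dots,\iota v_m)=(\operatorname{Alt}b_m)(v_1,\dots,v_m)=D_m(v_1,\dots,v_m)$ for $m\le r$, and both forms are zero for $m>r$. So $\iota$ is an embedding.

Let $p\colon A\to A'$ be given. Extend $p$ to any $P\in GL(V_0)$, and let $P$ act on forms by $(Pf)(v_1,\dots,v_{m-1})=f(P^{-1}v_1,\dots,P^{-1}v_{m-1})$. The map induced by $P$ on $W$ sends $\iota(a)$ to $(Pa,(Pb_m(a))_m)$, and the target is $(Pa,(b_m(Pa))_m)$. The error at $a'=Pa\in A'$ is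
\[
c_m^0(a')=b_m(a')+P\,b_m(P^{-1}a').
\]
For $a_1,\dots,a_m\in A'$,
\[
\sum_ic_m^0(a_i)(a_1,\dots,\widehat{a_i},\dots,a_m)=D_m(a_1,\dots,a_m)+D_m(P^{-1}a_1,\dots,P^{-1}a_m)=0,
\]
because $P^{-1}|_{A'}=p^{-1}$ preserves $D_m$. This is the only place where $p$ is required to be an isomorphism of structures. By Lemma~\ref{lem:alt}(b), $c^0_m$ extends to $c_m\colon V_0\to\Lambda^{m-1}$ with $\operatorname{Alt}c_m=0$. Define
\[
\hat p\,(v,(f_m)_m)=\big(Pv,\,(Pf_m+c_m(Pv))_m\big).
\]
This is a linear bijection of $W$, being the map induced by $P$ followed by a shear. It preserves the forms: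
\[
D_m^C(\hat pw_1,\dots,\hat pw_m)=\sum_if_{i,m}(v_1,\dots,\widehat{v_i},\dots,v_m)+(\operatorname{Alt}c_m)(Pv_1,\dots,Pv_m)=D_m^C(w_1,\dots,w_m).
\]
For $a\in A$ the $m$-th component of $\hat p(\iota(a))$ is $Pb_m(a)+b_m(pa)+Pb_m(a)=b_m(pa)$, so $\hat p(\iota(a))=\iota(p(a))$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Combine Propositions~\ref{prop:omega}, \ref{prop:amenable} and \ref{prop:orbits}. A coprecompact subgroup has finitely many orbits on $\mathbb{M}$ by Lemma~\ref{lem:copre}, so it is not extremely amenable.
\end{proof}

\section{Equidistribution of primitives}\label{sec:equi}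

Let $U\le\mathbb{M}$ be a nonzero finite subspace and $N\ge2$. Let $R_N(U)$ be the finite set of tuples $\rho=(\rho_2,\dots,\rho_N)$, where $\rho_m$ is a primitive of $D_m|_U$ with $\rho_m(0)=0$. If $e_1,\dots,e_r$ is a basis of $U$, the free coefficients identify $R_N(U)$ with $F^S$, where
\[
S=\{(m,I):2\le m\le N,\ I\subseteq[r],\ 1\le|I|<m\}.
\]
If $U=\langle w\rangle$ is a line, then $|S|=N-1$ and $\rho$ corresponds to $(\rho_2(w),\dots,\rho_N(w))\in F^{N-1}$.

For $Q=(Q_m)_{m\ge2}\in X^0$ and an embedding $\varphi\colon U\to\mathbb{M}$ put $\varphi^*Q=(Q_m\circ\varphi)_{2\le m\le N}$. It lies in $R_N(U)$, since $\varphi$ is linear and preserves the forms. It records what $Q$ looks like on the copy $\varphi(U)$ of $U$. The key fact is that one finite family of copies shows every pattern with nearly equal frequency, whichever $Q$ we look at.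

\begin{lemma}\label{lem:equi}
Let $U\le\mathbb{M}$ be a nonzero finite subspace, $N\ge2$ and $\varepsilon>0$. There is a finite family $(\varphi_t)_{t\in T}$ of embeddings $U\to\mathbb{M}$ such that, for $t$ uniform in $T$,
\[
\Big|\Pr_t\big[\varphi_t^*Q=\rho\big]-\frac1{|R_N(U)|}\Big|<\varepsilon\qquad\text{for all }Q\in X^0\text{ and }\rho\in R_N(U).
\]
\end{lemma}

The family has to be chosen before $Q$ is known, and the only information about $Q_m$ is its top-degree part.

\begin{example}\label{ex:equi}
Let $U=\langle e\rangle$ and $N=2$. We need nonzero vectors on which every $Q_2\in X^0_2$ is nearly balanced. Let $T$ have coordinates $x_1,y_1,\dots,x_k,y_k$, and give $U\oplus T$ the form $D_2(u+t,u'+t')=\sum_{c}\big(x_c(t)y_c(t')+x_c(t')y_c(t)\big)$, all other forms being zero. Embed $U\oplus T$ in $\mathbb{M}$ over $U$ and put $\varphi_t(e)=e+t$. The function $P(t)=Q_2(e+t)$ is a primitive of $D_2|_T$, so by Lemma~\ref{lem:poly}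
\[
P=\gamma+\sum_{c=1}^k(x_cy_c+\alpha_cx_c+\beta_cy_c)=\gamma'+\sum_{c=1}^k(x_c+\beta_c)(y_c+\alpha_c),
\]
with unknown constants. The mean of $(-1)^{xy}$ over $F^2$ is $\frac12$, and the $k$ blocks are independent, so $|\mathbb{E}_t(-1)^{P(t)}|=2^{-k}$ for every $Q_2$.
\end{example}

In higher degree one cannot complete the product. The following inequality replaces that step: it bounds the bias of a function by its top differences alone.

\begin{lemma}\label{lem:bias}
Let $T$ be a finite space, $P\colon T\to F$ and $m\ge1$. With all variables independent and uniform in $T$,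
\[
\big|\mathbb{E}_t(-1)^{P(t)}\big|^{2^m}\le\mathbb{E}_{h_1,\dots,h_m}\mathbb{E}_t(-1)^{\Delta_{h_1}\cdots\Delta_{h_m}P(t)} .
\]
\end{lemma}

\begin{proof}
For any $P'\colon T\to F$, substituting $t'=t+h$ gives $(\mathbb{E}_t(-1)^{P'(t)})^2=\mathbb{E}_{t,t'}(-1)^{P'(t)+P'(t')}=\mathbb{E}_h\mathbb{E}_t(-1)^{\Delta_hP'(t)}$. With $P'=P$ this is the case $m=1$. If the inequality holds for $m$, both sides are nonnegative. Square it and apply Jensen's inequality $(\mathbb{E}Z)^2\le\mathbb{E}Z^2$ to $Z(h_1,\dots,h_m)=\mathbb{E}_t(-1)^{\Delta_{h_1}\cdots\Delta_{h_m}P(t)}$. The identity above, with $P'=\Delta_{h_1}\cdots\Delta_{h_m}P$, turns $\mathbb{E}Z^2$ into the right side for $m+1$.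
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:equi}]
Fix a basis $e_1,\dots,e_r$ of $U$. We perturb each $e_i$ by a random vector $t_i$ from a space $T_i$ of its own. The forms on $T=\bigoplus_iT_i$ must meet two demands: the perturbed maps must be embeddings, and each free coefficient $(m,I)\in S$ must have many independent determinants that affect it and no other coefficient of degree bound $m$.

\emph{The space $T$.} Let $k\ge1$. For each $(m,K)\in S$ and $c\in[k]$ take a \emph{block} $(m,K,c)$ of $m$ new basis vectors. Give each of them a \emph{type} in $[r]$: if $K=\{i_1<\dots<i_l\}$, the types are $i_1,\dots,i_l$ and then $i_1$ a further $m-l\ge1$ times. So the types in the block are exactly the elements of $K$, and the type $\min K$ occurs at least twice. Let $T$ be spanned by all new vectors and $T_i$ by those of type $i$. Let $\det_{(m,K,c)}(t_1,\dots,t_m)$ be the determinant of the coordinates of $t_1,\dots,t_m\in T$ in the block $(m,K,c)$. On $U\oplus T$ define, for $m\ge2$,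
\[
D_m(u_1+t_1,\dots,u_m+t_m)=D_m(u_1,\dots,u_m)+\sum_{K,c}{\det}_{(m,K,c)}(t_1,\dots,t_m),
\]
the sum being over the blocks of size $m$, and empty for $m>N$. This is a member of $\mathcal{K}$ that contains $U$, so by the extension property we may assume $U\oplus T\le\mathbb{M}$. For $J\subseteq[r]$ let $\pi_J\colon T\to\bigoplus_{i\in J}T_i$ be the projection.

\emph{The embeddings.} For $t=\sum_it_i$ with $t_i\in T_i$ let $\varphi_t\colon U\to U\oplus T$ be linear with $\varphi_t(e_i)=e_i+t_i$. Thus $\varphi_t(e_J)=e_J+\pi_Jt$, and $\varphi_t$ is injective. To see that it preserves $D_m$, it suffices by \eqref{eq:det} to show $\det_{(m,K,c)}(t_j:j\in J)=0$ for every $m$-subset $J\subseteq[r]$. The matrix has rows indexed by $j\in J$ and columns by the block vectors, and an entry is $0$ unless the type of its column equals the index of its row. For example, for $K=\{1,2\}$, $m=3$, $J=\{1,2,3\}$ the types are $1,2,1$ and the matrix has the shape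
\[
\begin{pmatrix}*&0&*\\0&*&0\\0&0&0\end{pmatrix}.
\]
In general two columns of type $\min K$ are supported in at most one common row, so they are dependent and the determinant is $0$. This is where $|K|<m$ is used. A block with $|K|=m$ would give a diagonal matrix for $J=K$, and $\varphi_t$ could fail to be an embedding; this matches the fact that the coefficients with $|I|=m$ are not free.

\emph{Reduction to characters.} Fix $Q\in X^0$. Let $q(t)\in F^S$ be the vector of free coefficients of $\varphi_t^*Q$. By Lemma~\ref{lem:poly}(a),
\[
q_{m,I}(t)=\sum_{J\subseteq I}Q_m(e_J+\pi_Jt).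
\]
For $\xi\in F^S$ write $\xi\cdot q=\sum_{(m,I)\in S}\xi_{m,I}\,q_{m,I}$. The indicator of $q=s$ is $2^{-|S|}\sum_\xi(-1)^{\xi\cdot q+\xi\cdot s}$. The term $\xi=0$ contributes $2^{-|S|}=1/|R_N(U)|$, so
\begin{equation}\label{eq:fourier}
\big|\Pr_t[q(t)=s]-2^{-|S|}\big|\le\max_{\xi\ne0}\big|\mathbb{E}_t(-1)^{\xi\cdot q(t)}\big| .
\end{equation}

\emph{The top differences.} Fix $\xi\ne0$, put $P(t)=\xi\cdot q(t)$, and let $m$ be maximal such that some $\xi_{m,I}\ne0$. For $h_1,\dots,h_m\in T$, the $m$-fold difference of $t\mapsto Q_{m'}(e_J+\pi_Jt)$ in the directions $h_1,\dots,h_m$ is the $m$-fold difference of $Q_{m'}$ in the directions $\pi_Jh_1,\dots,\pi_Jh_m$. It equals $D_m(\pi_Jh_1,\dots,\pi_Jh_m)$ if $m'=m$ and $0$ if $m'<m$; terms with $m'>m$ do not occur in $P$. Hence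
\[
\Delta_{h_1}\cdots\Delta_{h_m}P=\sum_I\xi_{m,I}\sum_{J\subseteq I}\ \sum_{K,c}{\det}_{(m,K,c)}(\pi_Jh_1,\dots,\pi_Jh_m).
\]
If $K\subseteq J$, then $\pi_J$ leaves the coordinates in the block $(m,K,c)$ unchanged. If $K\not\subseteq J$, the columns of a type in $K\setminus J$ become zero and the determinant vanishes. So for fixed $I$ the term $\det_{(m,K,c)}(h_1,\dots,h_m)$ occurs once for each $J$ with $K\subseteq J\subseteq I$, and by \eqref{eq:parity} it survives only for $K=I$. Therefore
\[
\Delta_{h_1}\cdots\Delta_{h_m}P=\sum_K\xi_{m,K}\sum_{c=1}^k{\det}_{(m,K,c)}(h_1,\dots,h_m),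
\]
an expression in which neither $Q$ nor $t$ appears.

\emph{The estimate.} For independent uniform $h_1,\dots,h_m$, the coordinate matrices in the blocks of size $m$ are independent uniform $m\times m$ matrices over $F$. Let $\beta_m=\mathbb{E}(-1)^{\det Z}=1-2\Pr[\det Z=1]$ for such a matrix $Z$. Counting bases, $\Pr[\det Z=1]=2^{-m^2}\prod_{i=0}^{m-1}(2^m-2^i)=\prod_{i=1}^m(1-2^{-i})\in(0,\frac12]$, so $0\le\beta_m<1$. If $n\ge1$ is the number of $K$ with $\xi_{m,K}=1$, Lemma~\ref{lem:bias} gives $|\mathbb{E}_t(-1)^{P(t)}|^{2^m}\le\beta_m^{kn}\le\beta_m^k$. The right side of \eqref{eq:fourier} is thus at most $\max_{2\le m\le N}\beta_m^{k/2^m}$, which does not depend on $Q$ or $s$ and is less than $\varepsilon$ for large $k$.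
\end{proof}

\section{The flow $X^0$ and the universal minimal flow}\label{sec:flow}

For $\rho\in R_N(U)$ let $[\rho]=\{Q\in X^0:Q_m|_U=\rho_m\text{ for }2\le m\le N\}$. For fixed $U$ and $N$ these sets partition $X^0$ into finitely many clopen sets, and the partition for $(U',N')$ refines the one for $(U,N)$ when $U\le U'$ and $N\le N'$. A basic open set of $X^0$ prescribes finitely many values $Q_m(v)$, so it is a union of sets $[\rho]$ for suitable $U$ and $N$. Thus the sets $[\rho]$ form a countable basis, and their finite unions form an algebra that generates the Borel sets. If $g\in G$ extends an embedding $\varphi\colon U\to\mathbb{M}$, which is possible by ultrahomogeneity, then $(g^{-1}Q)_m|_U=Q_m\circ\varphi$, and so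
\begin{equation}\label{eq:translate}
\{Q\in X^0:\varphi^*Q=\rho\}=g[\rho].
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(1)]
By Proposition~\ref{prop:flows}, $X^0$ is a metrizable flow.

\emph{Minimality.} Let $Q\in X^0$ and $\rho\in R_N(U)$. Lemma~\ref{lem:equi} with $\varepsilon<1/|R_N(U)|$ gives an embedding $\varphi$ with $\varphi^*Q=\rho$, and then $g^{-1}Q\in[\rho]$ by \eqref{eq:translate}. So every orbit meets every $[\rho]$.

\emph{An invariant measure.} Let $\mathcal{P}_m$ be the closed subgroup of $F^V$ of all $R$ with $R(0)=0$ whose $m$-fold differences vanish, and let $\mathcal{P}=\prod_{m\ge2}\mathcal{P}_m$, a compact abelian group. Fix $Q^\circ\in X^0$. Then $R\mapsto Q^\circ+R$ is a homeomorphism $\mathcal{P}\to X^0$; let $\lambda$ be the image of Haar measure. Since $g(Q^\circ+R)=Q^\circ+\big((gQ^\circ+Q^\circ)+gR\big)$, the element $g$ acts on $\mathcal{P}$, through this identification, as the continuous automorphism $R\mapsto gR$ followed by a translation. Both preserve Haar measure, the first by its uniqueness. So $\lambda$ is $G$-invariant.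

\emph{Uniqueness.} Let $\mu$ be an invariant Borel probability measure, $\rho\in R_N(U)$, and $(\varphi_t)_{t\in T}$ as in Lemma~\ref{lem:equi}. By \eqref{eq:translate}, $\mu\{Q:\varphi_t^*Q=\rho\}=\mu([\rho])$ for each $t$. Averaging over $t$,
\[
\mu([\rho])=\int\Pr_t\big[\varphi_t^*Q=\rho\big]\,d\mu(Q),
\]
which is within $\varepsilon$ of $1/|R_N(U)|$; here it matters that the family does not depend on $Q$. Hence $\mu([\rho])=1/|R_N(U)|$ for all $U$, $N$, $\rho$. This determines $\mu$ on a generating algebra, so $\mu=\lambda$. It also shows that $\lambda$ gives positive measure to every nonempty open set.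

\emph{Orbits are small.} A point of $X^0$ labels each vector by an infinite sequence of bits, and a point in its orbit must use the same labels; but a given label has probability zero. Precisely, let $Q^*\in X^0$, fix $v\ne0$ and put $s_m=Q^*_m(v)$. For $w\in V\setminus\{0\}$ let
\[
Z_w=\{Q\in X^0:Q_m(w)=s_m\text{ for all }m\ge2\}.
\]
Since $(gQ^*)_m(gv)=s_m$, the orbit $GQ^*$ is contained in $\bigcup_{w\ne0}Z_w$. For each $N$ the closed set $Z_w$ lies in a set $[\rho]$ with $\rho\in R_N(\langle w\rangle)$, so $\lambda(Z_w)\le2^{-(N-1)}$, and therefore $\lambda(Z_w)=0$. A closed null set has empty interior, because nonempty open sets have positive measure. So $GQ^*$ lies in a countable union of nowhere dense null sets.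
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(3)]
If the universal minimal flow of a Polish group is metrizable, then the group has a closed coprecompact extremely amenable subgroup; this is \cite{BMT} together with \cite{MNT}, and for automorphism groups of countable structures see also \cite{Z}. By Theorem~\ref{thm:main}, $G$ has no such subgroup.
\end{proof}

\begin{remark}
Part (3) can also be read off from part (1) and the theorem of \cite{BMT} that a metrizable universal minimal flow of a Polish group has a comeager orbit. Suppose that the universal minimal flow $Y$ of $G$ has a comeager orbit $O$, and let $\pi\colon Y\to X^0$ be continuous, equivariant and onto. Then $\pi(O)$ is an orbit, so $O$ is covered by the closed sets $\pi^{-1}(Z_w)$ for suitable $(s_m)$, and by the Baire category theorem one of them contains a nonempty open set. By minimality and compactness finitely many translates of this open set cover $Y$. Then finitely many translates of $Z_w$ cover $X^0$, which is impossible since they are $\lambda$-null.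
\end{remark}

\section{The number of orbits forced by $D_2,\dots,D_N$}\label{sec:count}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(2)]
\emph{Lower bound.} Let $H$ fix $Q_m\in X_m$ for $2\le m\le N$. Adding constants, we may assume $Q_m\in X^0_m$. Complete $(Q_2,\dots,Q_N)$ arbitrarily to a point $Q\in X^0$. Apply Lemma~\ref{lem:equi} to a line $U=\langle e\rangle$ with $\varepsilon<2^{-(N-1)}$. Every $s\in F^{N-1}$ equals $(Q_2(\varphi e),\dots,Q_N(\varphi e))$ for some embedding $\varphi$, and $\varphi e\ne0$. So the $H$-invariant map $(Q_2,\dots,Q_N)$ takes all $2^{N-1}$ values on $\mathbb{M}\setminus\{0\}$.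

\emph{Sharpness.} We adjoin generic primitives to $\mathbb{M}$. Let $\mathcal{K}_N$ be the class of structures $(B,Q_2,\dots,Q_N)$ with $B\in\mathcal{K}$ and $Q_m$ a primitive of $D_m$ on $B$ with $Q_m(0)=0$, the $Q_m$ being named by unary relation symbols. The class is hereditary and has finitely many isomorphism types in each dimension. To amalgamate, take the amalgam $B\oplus_AC$ of Section~\ref{sec:example} with its basis $\mathcal{B}\cup\mathcal{C}$, and define $Q_m$ by its free coefficients: at a subset $I$ of the basis with $1\le|I|<m$, take the coefficient from $B$ if $I\subseteq\mathcal{B}$, from $C$ if $I\subseteq\mathcal{C}$, and $0$ otherwise. The first two rules agree when $I$ lies in the basis of $A$, since the coefficient then depends only on $Q_m|_A$. By Lemma~\ref{lem:poly} this defines a primitive of $D_m$ on the amalgam, and its restriction to $B$ (or $C$) is a primitive with the same free coefficients as the given one, hence equal to it. Joint embedding is the case $A=0$. The same recipe gives: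
\begin{equation}\label{eq:extend}
\text{if }A\subseteq B\text{ in }\mathcal{K},\text{ every expansion of }A\text{ in }\mathcal{K}_N\text{ extends to an expansion of }B\text{ in }\mathcal{K}_N.
\end{equation}
Indeed, extend a basis of $A$ to a basis of $B$, keep the free coefficients on subsets of the basis of $A$, and set the others equal to $0$.

Let $\mathbb{M}_N$ be the Fra\"{\i}ss\'e limit of $\mathcal{K}_N$ and $\mathbb{M}'$ its reduct to the language of $\mathcal{K}$. Then $\mathbb{M}'$ is countable and locally finite, and its age is $\mathcal{K}$ by \eqref{eq:extend} with $A=0$. It has the extension property for $\mathcal{K}$: given a finite $A\le\mathbb{M}'$ and $A\subseteq B\in\mathcal{K}$, expand $A$ as in $\mathbb{M}_N$, extend the expansion to $B$ by \eqref{eq:extend}, and embed the result in $\mathbb{M}_N$ over $A$. Hence $\mathbb{M}'\cong\mathbb{M}$, and we may take $\mathbb{M}_N=(\mathbb{M},Q_2,\dots,Q_N)$. Each $Q_m$ lies in $X_m$, since the defining identities are checked in finite subspaces.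

Let $H_N=\operatorname{Aut}(\mathbb{M}_N)$, a closed subgroup of $G$ that fixes $Q_2,\dots,Q_N$. By ultrahomogeneity of $\mathbb{M}_N$, the $H_N$-orbit of an $n$-tuple is determined by the data in the proof of Proposition~\ref{prop:omega} together with the values of the $Q_m$ at the $2^n$ linear combinations of the tuple. So there are finitely many orbits on each $\mathbb{M}^n$, and $H_N$ is coprecompact by Lemma~\ref{lem:copre}. For $n=1$, the orbit of $v\ne0$ is determined by $(Q_2(v),\dots,Q_N(v))$, so there are at most $2^{N-1}$ orbits on $\mathbb{M}\setminus\{0\}$, and by the lower bound exactly $2^{N-1}$.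
\end{proof}

\begin{thebibliography}{9}

\bibitem{ACS}
\emph{Automorphism groups of countable structures},
\texttt{https://www.him.uni-bonn.de/fileadmin/him/Lecture\_Notes/Bonn\_18h.pdf}.

\bibitem{BMT}
I.~Ben Yaacov, J.~Melleray, T.~Tsankov,
\emph{Metrizable universal minimal flows of Polish groups have a comeagre orbit},
GAFA, 2017.

\bibitem{MNT}
J.~Melleray, L.~Nguyen Van Th\'e, T.~Tsankov,
\emph{Polish groups with metrizable universal minimal flows},
IMRN, 2016.

\bibitem{Z}
A.~Zucker, Trans. AMS, 2016.

\end{thebibliography}
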